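# The edit distance function of $\mathrm{Forb}(K_{s,s})$ peaks at a single point

## Two theorems about one maximum

Throughout, $s\ge 2$ is an integer, $K_{s,s}$ is the complete bipartite graph with both parts of size $s$, and $\mathcal H=\mathrm{Forb}(K_{s,s})$ is the family of all graphs with no induced copy of $K_{s,s}$. Put
$$f(p)=\frac{p(1-p)}{1+(s-2)p}=\Big(\frac1p+\frac{s-1}{1-p}\Big)^{-1},\qquad h(p)=\Big(2(s-2)+\frac{3}{1+p}\Big)^{-1},\qquad p_0=\frac{\sqrt3-1}{2}.$$

**Theorem 1.** For every $s\ge2$, $p^*_{\mathcal H}$ is a single point.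

**Theorem 2.** Let $s\ge 7$. Then $\mathrm{ed}_{\mathcal H}=\min\{f,h\}$ on $[p_0,\frac12]$ and $\mathrm{ed}_{\mathcal H}=f$ on $[\frac12,1]$. Moreover $p^*_{\mathcal H}=\{q_s\}$, where $q_s$ is the unique root in $[p_0,\frac12)$ of
$$2(s-2)p^3+(s+1)p^2-sp+1=0$$
(equivalently, of $f=h$), and
$$d^*_{\mathcal H}=f(q_s)=h(q_s)=\Big(2(s-1)+\frac{1-2q_s}{1+q_s}\Big)^{-1}<\frac1{2(s-1)} .$$
For $s=7$: $q_7=\frac{\sqrt3-1}2$ and $d^*_{\mathcal H}=\frac1{7+3\sqrt3}$.

Now let us unpack this. A *hereditary property* is a family of graphs closed under isomorphism and under taking induced subgraphs; $\mathrm{Forb}(F)$, the graphs with no induced copy of $F$, is one. For a graph $G$, let $\mathrm{dist}(G,\mathcal H)$ be the minimum number of edge additions and/or deletions that turn $G$ into a member of $\mathcal H$. The *edit distance function* asks how bad the worst graph of density $p$ is: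
$$\mathrm{ed}_{\mathcal{H}}(p)=\lim_{n\to\infty}\max\Big\{\mathrm{dist}(G,\mathcal{H})\big/\tbinom{n}{2} : |V(G)|=n,\ |E(G)|=\big\lfloor p\tbinom{n}{2}\big\rfloor\Big\},\qquad p\in[0,1].$$
We take as known that the limit exists and that $\mathrm{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$. Its maximum is $d^*_{\mathcal H}$, and $p^*_{\mathcal H}$ is the set of $p$ at which the maximum is attained. By continuity and concavity $p^*_{\mathcal H}$ is a closed interval, possibly a single point. If it has positive length, we say that the function has a plateau.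

The question, posed in "The IMA Volumes in Mathematics and its Applications", is whether for $\mathcal H=\mathrm{Forb}(K_{s,s})$ the set $p^*_{\mathcal H}$ is an interval of positive length when $s\ge7$. The theorems say no. Theorem 1 excludes a plateau for every $s\ge2$, by a soft argument that does not locate the peak. Theorem 2 locates it for $s\ge7$ by computing $\mathrm{ed}_{\mathcal H}$ on $[p_0,1]$, where $p_0\approx0.366$. For $s=7$ the peak is at $p_0$ and has height about $0.0820$, slightly below $\frac1{12}=\frac1{2(s-1)}$. The number $\frac1{2(s-1)}$ will turn out to be the height of a plateau that one would expect and that does not exist. A third theorem, about plateaus of general hereditary properties, needs more vocabulary and comes later; Theorem 1 follows from it.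

## CRGs: recipes for editing, and their cost

**Definition (CRG).** A *CRG* $K$ is a finite complete graph whose vertices are coloured white or black and whose edges are coloured white, black or gray. A sub-CRG is obtained by deleting vertices.

**Definition (the relation $F\mapsto K$).** For a graph $F$, write $F\mapsto K$ if there is $\varphi:V(F)\to V(K)$ such that

- for each edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is a black vertex, or $\varphi(u)\varphi(v)$ is a black or gray edge;
- for each nonedge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is a white vertex, or $\varphi(u)\varphi(v)$ is a white or gray edge.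

Read $K$ as a recipe: split the vertex set into classes, one per vertex of $K$. A black class is a clique and a white class is an independent set. All pairs between two classes are present for a black edge, all are absent for a white edge, and a gray edge leaves the pairs free. Then $F\mapsto K$ says that $F$ can occur in a graph built from this recipe. For example, let $K$ be two black vertices joined by gray. Then $K_{2,2}\mapsto K$: send one edge of a perfect matching to each black vertex. But $3K_1$, three isolated vertices, does not map to $K$, since two of the three would share a black vertex.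

**Definition ($\mathcal K(\mathcal H)$, $M_K$, $g_K$).** $\mathcal K(\mathcal H)$ is the set of CRGs $K$ with $F\not\mapsto K$ for every forbidden induced subgraph $F$ of $\mathcal H$. It is closed under taking sub-CRGs. For our property the only condition is $K_{s,s}\not\mapsto K$. Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ with entry $p$ for white vertices (on the diagonal) and white edges, $1-p$ for black vertices and black edges, and $0$ for gray edges. Let
$$g_K(p)=\min\Big\{x^TM_K(p)x:\ x\ge0,\ \sum_v x_v=1\Big\}.$$

For $p\in(0,1)$ the entries of $M_K(p)$ are nonnegative and the diagonal is positive, so $g_K(p)>0$. If $M_K(p)$ is diagonal with entries $\delta_i>0$ (all edges gray), then Cauchy–Schwarz, $1=(\sum x_i)^2\le\sum\delta_ix_i^2\cdot\sum\delta_i^{-1}$, gives $g_K(p)=\big(\sum\delta_i^{-1}\big)^{-1}$.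

Why is $g_K$ a cost? Let $K\in\mathcal K(\mathcal H)$ and let $G$ have edge density $p$. Put each vertex of $G$ independently into class $v$ with probability $x_v$ and edit $G$ to obey the recipe. A pair that lands on white is edited if it is an edge, and one that lands on black if it is a nonedge. So the expected number of edits, divided by $\binom n2$, is $x^TM_K(p)x$ up to the rounding of $p\binom n2$. The result lies in $\mathcal H$, since no forbidden $F$ maps to $K$. This shows $\mathrm{ed}_{\mathcal H}(p)\le g_K(p)$. We use two cited facts, valid for a hereditary property that contains arbitrarily large graphs and is not the class of all graphs. (Our $\mathcal H$ qualifies: it contains all complete graphs and misses $K_{s,s}$.)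

- **Fact (I).** $\mathrm{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal K(\mathcal H)}g_K(p)$. (Balogh–Martin, *Edit distance and its computation*, Electron. J. Combin. 15 (2008) R20; see also the Marchant–Thomason paper below.)
- **Fact (II).** For $p\in(0,1)$ the infimum is attained. (Marchant–Thomason, *Extremal graphs and multigraphs with two weighted colours*, Fete of Combinatorics and Computer Science, 2010.)

Fact (II) is used only for Theorems 1 and 3. Theorem 2 uses only (I).

**Colour-swap.** Let $\overline K$ be $K$ with white and black interchanged on vertices and edges. Then $M_{\overline K}(1-p)=M_K(p)$, and $F\mapsto K$ if and only if $\overline F\mapsto\overline K$, where $\overline F$ is the complement of $F$. So for the property $\overline{\mathcal H}$ of complements of members of $\mathcal H$ we get $K\in\mathcal K(\mathcal H)\iff\overline K\in\mathcal K(\overline{\mathcal H})$, and by (I) $\mathrm{ed}_{\overline{\mathcal H}}(p)=\mathrm{ed}_{\mathcal H}(1-p)$ on $(0,1)$.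

## Minimizers of small support

The set of all CRGs is large. The next lemma says that for each fixed $p\ne\frac12$ only simple ones matter.

**Lemma 1.** Let $p\in(0,\frac12)$ and let $K$ be a CRG. There are a sub-CRG $K'$ and a vector $x>0$ on $V(K')$ with $\sum x_v=1$, $g_{K'}(p)=g_K(p)=:g$ and $M_{K'}(p)x=g\mathbf 1$, such that $K'$ has no black edges and every edge of $K'$ meeting a white vertex is gray. For $p\in(\frac12,1)$ the same holds with colours interchanged: no white edges, and every edge meeting a black vertex is gray.

*Proof.* Among the minimizers for $g_K(p)$ take $x$ of minimal support, let $K'$ be the sub-CRG on the support, and write $M=M_{K'}(p)$. Clearly $g_{K'}(p)=g_K(p)=g$.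

**Step 1. First- and second-order conditions.** We extract what minimality of value and of support give. Let $z\neq0$ satisfy $\sum z_v=0$. Since $x>0$, the vector $x+tz$ stays in the simplex for small $|t|$, so the derivative $2z^TMx$ at $t=0$ vanishes. This holds for all such $z$, so $Mx$ is a multiple of $\mathbf1$; multiplying by $x^T$ shows that the multiple is $g$. Hence
$$(x+tz)^TM(x+tz)=g+t^2z^TMz ,$$
and so $z^TMz\ge0$. If $z^TMz=0$, move along $z$ until a coordinate first vanishes: the value is still $g$ and the support is smaller, a contradiction. So $z^TMz>0$ for all $z\ne0$ with $\sum z_v=0$.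

**Step 2. Pairs of vertices.** We test $z=e_u-e_v$, which gives $2M_{uv}<M_{uu}+M_{vv}$. Recall $p<\frac12$. For two white vertices $M_{uv}<p$, so the edge is gray. For a white and a black vertex $M_{uv}<\frac12$, so the edge is gray or white. For two black vertices $M_{uv}<1-p$, so the edge is gray or white. In particular there are no black edges.

**Step 3. No white edge at a white vertex.** Suppose a white vertex $w$ has a nonempty set $U$ of white-edge neighbours. All other edges at $w$ are gray, so $g=(Mx)_w=px_w+p\,x(U)$. For $u\in U$ we drop some nonnegative terms: $g=(Mx)_u\ge px_w+\sum_{u'\in U}M_{uu'}x_{u'}$. Comparing, $\sum_{u'\in U}M_{uu'}x_{u'}\le p\,x(U)$ for each $u\in U$. Let $z=x|_U/x(U)-e_w$. Then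
$$z^TMz=\frac1{x(U)^2}\sum_{u\in U}x_u\sum_{u'\in U}M_{uu'}x_{u'}-2p+p\le p-2p+p=0,$$
which contradicts Step 1.

For $p>\frac12$, apply the result to $\overline K$ at $1-p$; the matrix is unchanged. $\square$

## The bound $f$, and the case $s=2$ by hand

**Lemma 2.** $\mathrm{ed}_{\mathcal H}(p)\le f(p)$ for $p\in(0,1)$, with equality for $p\in[\frac12,1)$.

*Proof.* **Step 1. The upper bound.** We exhibit a CRG. Let $K(1,s-1)$ have one white and $s-1$ black vertices, all edges gray. The matrix is diagonal, so $g=\big(\frac1p+\frac{s-1}{1-p}\big)^{-1}=f(p)$. Suppose $K_{s,s}\mapsto K(1,s-1)$. Adjacent vertices cannot share the white vertex, so its preimage lies in one side. The $s$ vertices of the other side go to black vertices. Being pairwise nonadjacent, they go to distinct ones. There are only $s-1$, a contradiction. So $K(1,s-1)\in\mathcal K(\mathcal H)$.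

**Step 2. The lower bound for $p>\frac12$.** We show that nothing is cheaper. Let $K\in\mathcal K(\mathcal H)$ and take $K'$ from Lemma 1. Two white vertices of $K'$ would be joined by gray or black, and $K_{s,s}$ would map to them, one side on each. So there is at most one white vertex. Black vertices are pairwise gray-joined; $s$ of them would receive $K_{s,s}$, one edge of a perfect matching on each. So there are at most $s-1$ black vertices. By Lemma 1 all edges of $K'$ are now gray, so $g_K(p)=g_{K'}(p)\ge\big(\frac1p+\frac{s-1}{1-p}\big)^{-1}=f(p)$. By (I), $\mathrm{ed}_{\mathcal H}\ge f$ on $(\frac12,1)$. The case $p=\frac12$ follows by continuity. $\square$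

A computation that we use several times: $f'$ has the sign of
$$(1-2p)(1+(s-2)p)-(s-2)(p-p^2)=1-2p-(s-2)p^2 ,$$
so $f$ increases up to $p=\frac1{1+\sqrt{s-1}}$ and strictly decreases after it. With $t=\sqrt{s-1}$ and $\frac1p=1+t$, we have $\frac1{1-p}=\frac{1+t}t$, so $\frac1f=(1+t)+t(1+t)=(1+t)^2$ at the peak. Hence $\max f=(1+\sqrt{s-1})^{-2}$.

*The case $s=2$.* Here $f(p)=p(1-p)$, which is at most $\frac14$ with equality only at $p=\frac12$. By Lemma 2, $\mathrm{ed}_{\mathcal H}\le f$ and $\mathrm{ed}_{\mathcal H}(\frac12)=\frac14$. At the endpoints, by continuity, $\mathrm{ed}_{\mathcal H}\le0$. So $p^*_{\mathcal H}=\{\frac12\}$: no plateau. For $s\ge3$ the peak of $f$ moves to the left of $\frac12$, where Lemma 2 gives only an upper bound, and the argument stops there.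

## Black CRGs, free pairs, and the plateau that one would expect

For $p<\frac12$ the relevant CRGs, after Lemma 1, are mostly the all-black ones.

**Definition (free pair).** Let $K$ be an all-black CRG with only white and gray edges, and let $W$ be the graph of its white edges. A pair $(A,B)$ of subsets of $V(K)$ is *free* if no $a\in A$ and $b\in B$ are adjacent in $W$. Here $a=b$ is allowed.

If $W$ is a single edge $\{a,b\}$, then $(\{a\},\{a\})$ and $(\{a,b\},\emptyset)$ are free and $(\{a\},\{b\})$ is not. If $I$ is independent in $W$, then $(I,I)$ is free.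

**Lemma 3.** For such $K$: $K_{s,s}\mapsto K$ if and only if there is a free pair with $|A|=|B|=s$.

*Proof.* Let $\varphi$ be a map. Nonadjacent vertices cannot share a black vertex, so $\varphi$ is injective on each side. A vertex of one side and one of the other are adjacent, so their images are equal or gray-joined. So the two images form a free pair. Conversely, given a free pair, map the two sides bijectively to $A$ and $B$. Within a side, images are distinct black vertices joined by gray or white, as nonedges require. Across, images are equal black vertices or gray-joined, as edges require. $\square$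

**The matching.** Let $B_m$ be the CRG with $2m$ black vertices whose white edges form a perfect matching, all other edges gray. Its gray graph is $K_{2,\dots,2}$ with $m$ parts. Putting equal weights gives $g_{B_m}(p)\le\frac1{2m}\big((1-p)+p\big)=\frac1{2m}$, *whatever $p$ is*. Which $B_m$ are allowed? If $(A,B)$ is free and $Q$ is a white edge, then $|A\cap Q|+|B\cap Q|\le2$, because if both sets meet $Q$ they meet it in the same single vertex. So in $B_{s-1}$ every free pair has $|A|+|B|\le2(s-1)<2s$, and $B_{s-1}\in\mathcal K(\mathcal H)$. Hence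
$$\mathrm{ed}_{\mathcal H}(p)\le\min\Big\{f(p),\frac1{2(s-1)}\Big\}.$$
The constant cuts off the peak of $f$ exactly when $2t^2>(1+t)^2$ with $t=\sqrt{s-1}$, that is, $t>1+\sqrt2$, or $s-1>3+2\sqrt2\approx5.83$, or $s\ge7$. For $s=7$ the inequality $f\ge\frac1{12}$ reads $12p^2-7p+1\le0$, i.e. $(3p-1)(4p-1)\le0$. So the natural first attempt is to prove that $\mathrm{ed}_{\mathcal H}=\frac1{12}$ on the interval $[\frac14,\frac13]$, and similarly for larger $s$. This attempt fails because of an unused unit: in $B_{s-1}$ we have $|A|+|B|\le2s-2$, while $|A|+|B|\le2s-1$ would already exclude two $s$-sets. One of the white edges may be enlarged to a triangle.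

**Definition ($B_m^+$).** $B_m^+$ is obtained from $B_m$ by replacing one white edge by a white triangle; it has $2m+1$ black vertices. $\overline{B_m}$ and $\overline{B_m^+}$ are the colour-swaps.

**Lemma 4.** (a) For $m\ge1$ and $p\in(0,1)$, $g_{B_m^+}(p)\le\big(2(m-1)+\frac3{1+p}\big)^{-1}$, and this bound is less than $\frac1{2m}$ when $p<\frac12$. (b) $B_{s-1}^+\in\mathcal K(\mathcal H)$; hence $\mathrm{ed}_{\mathcal H}(p)\le h(p)$ for all $p\in(0,1)$.

*Proof.* (a) Put $y=1$ on the $m-1$ white edges and $y=\frac1{1+p}$ on the triangle. At a vertex of a white edge, $(My)_v=(1-p)+p=1$; at a triangle vertex, $(My)_v=\frac{(1-p)+2p}{1+p}=1$. So $My=\mathbf1$ and $g\le y^TMy/(\sum y_v)^2=1/\sum y_v$. Finally $\frac3{1+p}>2$ when $p<\frac12$.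

(b) Let $(A,B)$ be free and let $Q$ be a component of $W$; it is a clique. If $A\cap Q$ and $B\cap Q$ are both nonempty, they are the same single vertex. So $|A\cap Q|+|B\cap Q|\le\max(2,|Q|)$, and $|A|+|B|\le2(s-2)+3<2s$. Apply Lemma 3, then (I) and part (a) with $m=s-1$. $\square$

So $\mathrm{ed}_{\mathcal H}(p)\le h(p)<\frac1{2(s-1)}$ for *every* $p<\frac12$, and the expected plateau is not there.

**Lemma 5.** Let $p\in(0,\frac12)$, $K\in\mathcal K(\mathcal H)$, and let $K'$ be as in Lemma 1. Either $g_K(p)\ge f(p)$, or all vertices of $K'$ are black.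

*Proof.* Two white vertices of $K'$ would be joined by gray, and $K_{s,s}$ would map to them, one side on each. Suppose there is exactly one white vertex $w$. If there were $s$ black vertices, map one side to $w$ and the other injectively to black vertices. Edges at $w$ are gray, and edges between black vertices are white or gray, so this is a valid map, a contradiction. So there are at most $s-1$ black vertices. Off-diagonal entries of $M$ are nonnegative, so $g_K(p)=x^TMx\ge\sum M_{vv}x_v^2\ge f(p)$ by Cauchy–Schwarz. $\square$

## A plateau forces a white perfect matching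

Could another CRG still produce a plateau? A plateau of any hereditary property must come from some $B_m$ or $\overline{B_m}$.

**Theorem 3.** Let $\mathcal H$ be a hereditary property containing arbitrarily large graphs and not equal to the class of all graphs. If $\mathrm{ed}_{\mathcal H}\equiv c$ on an open interval $J\subseteq(0,\frac12)$, then $c=\frac1{2m}$ for an integer $m\ge1$, $B_m\in\mathcal K(\mathcal H)$ and $B_m^+\notin\mathcal K(\mathcal H)$. If $J\subseteq(\frac12,1)$, the same holds with $\overline{B_m},\overline{B_m^+}$. Consequently $p^*_{\mathcal H}$ has positive length if and only if for some $m$, $B_m$ or $\overline{B_m}$ lies in $\mathcal K(\mathcal H)$ and $\mathrm{ed}_{\mathcal H}=\frac1{2m}$ on some interval of positive length.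

*Proof.* Let $J\subseteq(0,\frac12)$ and $p_1\in J$.

**Step 1. One vector is optimal on all of $J$.** We exploit that, for a fixed vector, the cost is affine in $p$. By (II) there is $K\in\mathcal K(\mathcal H)$ with $g_K(p_1)=c$, so $c>0$. Take $K'$ and $x$ from Lemma 1 at $p_1$; $K'\in\mathcal K(\mathcal H)$. Put $\ell(p)=x^TM_{K'}(p)x$. It is affine, $\ell\ge g_{K'}\ge c$ on $J$ by (I), and $\ell(p_1)=c$ at an interior point of $J$. So $\ell\equiv c$. Hence for each $p\in J$ the vector $x$ is a minimizer for $g_{K'}(p)=c$ with all coordinates positive, and the first-order condition gives $M_{K'}(p)x=c\mathbf1$. Both sides are affine in $p$, so the identity holds for all real $p$.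

**Step 2. Evaluate at $p=0$ and $p=1$.** This reads off the structure of $K'$. In $M_{K'}(0)$ white entries are $0$ and black entries are $1$. A white vertex has only gray edges, so its row gives $0=c$, impossible. So all vertices are black; there are no black edges, so $M_{K'}(0)$ is the identity and $x_v=c$ for all $v$. In $M_{K'}(1)$ black entries are $0$ and white entries are $1$, so the total $x$-weight of the white neighbours of $v$ is $c$. Each neighbour has weight $c$, so $v$ has exactly one. Thus $K'=B_m$ for some $m\ge1$, and $2mc=1$.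

**Step 3. $B_m^+$ is excluded.** If $B_m^+\in\mathcal K(\mathcal H)$, then by (I) and Lemma 4(a), $c=\mathrm{ed}_{\mathcal H}(p_1)\le g_{B_m^+}(p_1)<\frac1{2m}$, since $p_1<\frac12$: a contradiction.

**Step 4. The other half, and the equivalence.** If $J\subseteq(\frac12,1)$, apply Steps 1–3 to $\overline{\mathcal H}$ on $1-J$ and swap colours back. For the final statement: an interval $p^*_{\mathcal H}$ of positive length contains an open interval inside $(0,\frac12)$ or inside $(\frac12,1)$, and the first part applies. Conversely, suppose $\mathrm{ed}_{\mathcal H}=c$ on an interval of positive length, with $a<b$ in it, and $\mathrm{ed}_{\mathcal H}(q)>c$ for some $q$. Then $q\notin[a,b]$ if $a,b$ are taken in the constant piece. If $q>b$, then $b$ lies strictly between $a$ and $q$ and concavity gives $\mathrm{ed}_{\mathcal H}(b)>c$, a contradiction; if $q<a$, the same argument works at $a$. So $c$ is the maximum and $p^*_{\mathcal H}$ has positive length. $\square$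

*Plateaus do occur.* Let $\mathcal H_2$ be the property of disjoint unions of at most two cliques, i.e. $\mathrm{Forb}(3K_1,P_3)$ with $P_3$ the path on three vertices. A member of $\mathcal K(\mathcal H_2)$ has no white vertex, since $3K_1$ maps to one. It has no gray edge between black vertices, since $P_3$ maps there: two adjacent vertices to one end, the third to the other. It has no three black vertices pairwise joined by white, since $3K_1$ maps to them. For $p<\frac12$, Lemma 1 leaves black vertices with all edges white, so at most two vertices: a single black vertex, with $g=1-p$, or $B_1$, with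
$$g=\min_{x_1+x_2=1}\big((1-p)-2(1-2p)x_1x_2\big)=\tfrac12 .$$
Both belong to $\mathcal K(\mathcal H_2)$. Indeed, nonadjacent vertices must go to distinct black vertices, so $3K_1$ does not map to $B_1$. In a map of $P_3$ to $B_1$ its two ends would occupy the two vertices, and the middle vertex would be adjacent to an end across the white edge. For $p>\frac12$, black vertices would be pairwise gray-joined by Lemma 1, so only a single one remains. Hence $\mathrm{ed}_{\mathcal H_2}=\min\{\frac12,1-p\}$ and $p^*_{\mathcal H_2}=[0,\frac12]$. Here $m=1$, and $B_1^+$ is excluded because it is three black vertices pairwise joined by white.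

*Proof of Theorem 1.* If $p^*_{\mathcal H}$ had positive length, it would contain an open interval $J$ inside $(\frac12,1)$ or $(0,\frac12)$. On $[\frac12,1)$ we have $\mathrm{ed}_{\mathcal H}=f$ by Lemma 2, and this is strictly decreasing, since $1-2p-(s-2)p^2<0$ for $p>\frac12$. So $J\subseteq(0,\frac12)$. By Theorem 3, $d^*_{\mathcal H}=\frac1{2m}$ with $B_m\in\mathcal K(\mathcal H)$. If $m\ge s$, choose one vertex from each of $s$ white edges: these form an independent set $I$ of $W$ with $|I|=s$, and the free pair $(I,I)$ contradicts Lemma 3. So $m\le s-1$. By Lemma 4, for $p\in J$,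
$$\mathrm{ed}_{\mathcal H}(p)\le h(p)<\frac1{2(s-1)}\le\frac1{2m}=d^*_{\mathcal H},$$
a contradiction. $\square$

## The lower bound for unions of cliques, and where this stops

For Theorem 2 we must show that for $p\in[p_0,\frac12)$ no CRG beats both $f$ and $h$. By Lemma 5 only all-black $K'$ matter. With $W$ its white graph and $y=x/g$, the equation $Mx=g\mathbf1$ becomes
$$(1-p)y_v+p\,y(N(v))=1\quad\text{for all }v,\qquad \sum_vy_v=\frac1g .$$
Here $N(v)$ is the neighbourhood in $W$ and $y(S)=\sum_{v\in S}y_v$. So we need an *upper* bound $\sum y_v\le\frac1{h(p)}=2(s-2)+\frac3{1+p}$ when $W$ has no free pair of two $s$-sets.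

Let us try $W$ a disjoint union of exactly $s-1$ cliques, with $s\ge7$. On a clique of size $k$ the equation has the constant solution, with total weight $\phi(k)=\frac k{1+(k-2)p}$. (It is the only solution: subtracting the equations at two vertices of the clique gives $(1-2p)(y_u-y_v)=0$.) Thus $\phi(1)=\frac1{1-p}$, $\phi(2)=2$, $\phi(3)=\frac3{1+p}$, and $\phi$ increases in $k$ and stays below $\frac1p$, both because $1-2p>0$. Two obstructions are visible.

- *Two triangles.* If two cliques $T_1,T_2$ have size at least $3$, take three vertices of $T_1$ for $A$, three of $T_2$ for $B$, and one common vertex from each of the other $s-3$ cliques. This is a free pair of $s$-sets.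
- *One $K_4$ and two edges.* If one clique has size at least $4$ and two others have size at least $2$, let $A$ take four vertices of the first, let $B$ take two vertices of each of the two others, and let both take one common vertex from each of the remaining $s-4$ cliques. This is a free pair of $s$-sets.

So at most one clique has size at least $3$. If its size is at most $3$, then $\sum y\le2(s-2)+\frac3{1+p}$. If it is at least $4$, at most one other clique has size $2$ and the rest are single vertices, so $\sum y<\frac1p+2+\frac{s-3}{1-p}$. This is at most $2(s-2)+\frac3{1+p}$: with $\lambda=1-2p$, we need $\frac1p-\frac3{1+p}=\frac{\lambda}{p(1+p)}\le\frac{(s-3)\lambda}{1-p}$. This holds because $p(1+p)\ge\frac12$ for $p\ge p_0$, while $\frac{s-3}{1-p}\ge4$.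

A general $W$ is not a union of cliques. Take $W$ to be the $5$-cycle $1,2,3,4,5$ and the maximum independent set $C=\{1,3\}$. Vertex $2$ is adjacent to both members of $C$, so it belongs to no clique in particular. Vertices $5$ and $4$ hang on $1$ and $3$ respectively, but they are adjacent to each other. Extra edges like $45$ destroy the free pairs above, and then "no free pair" yields no contradiction. The way out is to measure the extra edges. The vertex equation fixes how much weight a vertex sees, so an edge that destroys a free pair uses up weight from a small budget. That budget is governed by the vertices with several neighbours in $C$, and those are costly for $\sum y$. We now make this exact.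

## The weight inequality: set-up

**Proposition.** Let $s\ge7$ and $p_0\le p<\frac12$. Let $W$ be a finite graph and $y:V(W)\to(0,\infty)$ with $(1-p)y_v+p\,y(N(v))=1$ for all $v$. If $W$ has no free pair of two $s$-sets, then $Y:=\sum_vy_v\le 2(s-2)+\frac3{1+p}$.

The proof occupies this section and the next three. We may assume that $W$ has a vertex.

**Step 1. Constants.** We collect every numerical fact about $p$ used below. Put $\lambda=1-2p$ and $\eta=\frac p{1+p}$. For $p\ge p_0$ we have $2p^2+2p\ge1$ ($p_0$ is the positive root), which is the same as $(1-2p)(1+p)\le p$, i.e. $\lambda\le\eta$. At $p_0$ equality holds, with common value $2-\sqrt3$. As $\lambda$ decreases and $\eta$ increases with $p$, $\lambda\le2-\sqrt3\le\eta$. Thus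
$$\tfrac1\lambda\ge2+\sqrt3>\tfrac{11}3,\quad 4-\eta\le2+\sqrt3\le\tfrac1\lambda,\quad \lambda<p,\quad2\lambda<1,\quad p>\tfrac13 .$$

**Step 2. A maximum independent set and its cliques.** We imitate the cliques of the previous section. Let $\alpha$ be the independence number of $W$. An independent $s$-set $I$ would give the free pair $(I,I)$, so $\alpha=s-1-j$ with $j\ge0$. Among the independent sets of size $\alpha$ let $C$ be one with $y(C)$ maximum. Every vertex outside $C$ has a neighbour in $C$. For $c\in C$ let $P_c$ be the set of vertices outside $C$ whose only neighbour in $C$ is $c$, and let $Q_c=\{c\}\cup P_c$. Let $R$ be the set of vertices $u\notin C$ with $k_u:=|N(u)\cap C|\ge2$. Then: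

- $Q_c$ is a clique, since two nonadjacent $u,u'\in P_c$ would make $(C\setminus\{c\})\cup\{u,u'\}$ independent of size $\alpha+1$;
- $y_u\le y_c$ for $u\in P_c$, since $(C\setminus\{c\})\cup\{u\}$ is again a maximum independent set.

For $c\in C$ let $a_c=y_c$ and $r_c=y(N(c)\cap R)$, and let $b_c\ge d_c$ be the largest and second largest values of $y$ on $P_c$ ($0$ if missing). Put
$$\tau_c=y(P_c)-b_c,\qquad \rho_c=\tau_c-d_c\ge0,\qquad \Delta_c=a_c-b_c\ge0,$$
$$X=\sum_{u\in R}(k_u-1)y_u,\qquad L=\{c\in C:|P_c|\ge2\},\qquad e=|\{c\in C:P_c=\emptyset\}|.$$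
Note that $\tau_c=0$ for $c\notin L$. The set $L$ marks the cliques of size at least $3$.

**Step 3. Rewriting the claim.** We turn the bound on $Y$ into a bound on a quantity that vanishes for a perfect matching. The vertex equation reads
$$p\,y(N[v])=1-\lambda y_v,$$
where $N[v]=N(v)\cup\{v\}$. Sum $y(N[c])$ over $c\in C$: a vertex of $C$ or of some $P_c$ is counted once, and $u\in R$ is counted $k_u$ times. So $Y+X=(\alpha-\lambda y(C))/p$. Define
$$D=\alpha-y(C)-\tfrac p\lambda X=\sum_{c\in C}(1-a_c)-\tfrac p\lambda X .$$
Substituting $y(C)=\alpha-D-\frac p\lambda X$ and using $1-\lambda=2p$,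
$$Y=\frac{(1-\lambda)\alpha+\lambda D+pX}{p}-X=2\alpha+\frac\lambda pD .$$
Also $2(s-2)+\frac3{1+p}=2(s-1)+\frac\lambda{1+p}$ and $\alpha=s-1-j$. So the claim is equivalent to
$$D\le\eta+\tfrac{2p}{\lambda}j.\tag{1}$$

Two checks. For a triangle and $s-2$ edges, $j=0$, $X=0$, and $1-a_c$ is $0$ on edges and $1-\frac1{1+p}=\eta$ on the triangle: $D=\eta$, so (1) is tight. For the $5$-cycle with constant $y=\frac1{1+p}$ and $C=\{1,3\}$: $R=\{2\}$, $X=\frac1{1+p}$, and $D=2\eta-\frac1\lambda\eta<0$. The vertex in $R$ makes $D$ smaller. Indeed $Y=4+\frac\lambda p D=4+\frac{2\lambda-1}{1+p}=\frac5{1+p}$, as it should be.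

**Step 4. Local identities.** We express $1-a_c$, and the weight seen from $P_c$, in terms of the quantities above. Since $N(c)=P_c\cup(N(c)\cap R)$, the vertex equation at $c$ is $(1-p)a_c+p(b_c+\tau_c+r_c)=1$. Rearranged, and specialised to $b_c=\tau_c=0$ in the second form,
$$1-a_c=p(\tau_c+r_c-\Delta_c);\qquad\text{if }P_c=\emptyset:\ 1-a_c=\tfrac{p}{1-p}(r_c-1).\tag{2}$$
For $u\in P_c$ let $\mathrm{out}(u)=y(N(u)\setminus Q_c)$. Since $Q_c$ is a clique, $Q_c\subseteq N[u]$, and $y(Q_c)=y(N[c])-r_c$. So $\mathrm{out}(u)=y(N[u])-y(N[c])+r_c$, and by the vertex equation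
$$\mathrm{out}(u)=r_c+\tfrac\lambda p(a_c-y_u).\tag{3}$$
This is the budget: edges leaving the clique $Q_c$ from $u$ carry only the weight $r_c$ plus a correction.

**Step 5. $X$ pays for the $r_c$.** We show that weighted sums of the $r_c$ are absorbed by the term $-\frac p\lambda X$ in $D$. If $\gamma_c\ge0$ are coefficients, then
$$\text{if }\gamma_c\le2\ \forall c\text{ and }\gamma_c+\gamma_{c'}\le\tfrac1\lambda\ \forall c\ne c',\text{ then }\sum_{c\in C}\gamma_cr_c\le \frac X\lambda.\tag{4}$$
Indeed $\sum_c\gamma_cr_c=\sum_{u\in R}y_u\sum_{c\in N(u)\cap C}\gamma_c$. For $k_u=2$ the inner sum is at most $\frac1\lambda=\frac{k_u-1}\lambda$. For $k_u\ge3$ it is at most $2k_u\le3(k_u-1)\le\frac{k_u-1}\lambda$. In particular $\frac32\sum_cr_c\le\frac X\lambda$, since $\frac32+\frac32=3\le\frac1\lambda$.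

## Two triangles block each other

Here the first obstruction becomes an inequality. Let $\mathcal A\subseteq L$ with $|\mathcal A|=j+1$. For $c\in\mathcal A$ let $u_c,v_c$ be the two heaviest vertices of $P_c$, let $\mathcal U$ be the set of all these vertices, and let $N(\mathcal U)$ be the union of their neighbourhoods. Let $\mathcal B'$ be the set of $c'\in L\setminus\mathcal A$ with $|P_{c'}\setminus N(\mathcal U)|\ge2$.

**Step 1. $|\mathcal B'|\le j$.** We find a free pair otherwise. Suppose $\mathcal B\subseteq\mathcal B'$ with $|\mathcal B|=j+1$, and put $C_0=C\setminus(\mathcal A\cup\mathcal B)$,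
$$A=C_0\cup\bigcup_{c\in\mathcal A}\{c,u_c,v_c\},\qquad B=C_0\cup\bigcup_{c'\in\mathcal B}\{c',\text{ two vertices of }P_{c'}\setminus N(\mathcal U)\}.$$
Both sets have size $\alpha-2(j+1)+3(j+1)=\alpha+j+1=s$. The pair is free. Two elements of $C$ are nonadjacent. A vertex of $P_{c}$ has no neighbour in $C$ other than $c$, and for $c\in\mathcal A$ we have $c\notin B$, while for $c'\in\mathcal B$ we have $c'\notin A$. Finally, the chosen vertices of $P_{c'}$ are not adjacent to $\mathcal U$. This contradicts the hypothesis on $W$.

**Step 2. The weight version.** For $c'\in L\setminus(\mathcal A\cup\mathcal B')$ all but at most one vertex of $P_{c'}$ lie in $N(\mathcal U)$. The exceptional vertex weighs at most $b_{c'}$, so $\tau_{c'}\le y(P_{c'}\cap N(\mathcal U))$. The sets $P_{c'}$ are pairwise disjoint and disjoint from $Q_c$ for $c\in\mathcal A$, so the sum of the right-hand sides is at most $\sum_{u\in\mathcal U}\mathrm{out}(u)$. By (3),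
$$\sum_{c'\in L\setminus(\mathcal A\cup\mathcal B')}\tau_{c'}\le\sum_{c\in\mathcal A}\Big(2r_c+\tfrac\lambda p(2a_c-b_c-d_c)\Big).\tag{5}$$

## Fewer than $s-1$ cliques: the case $j\ge1$

**Step 1. It suffices that $D\le2j+1$.** We compare $2j+1$ with (1). We have $\frac{2p}\lambda\ge\frac{2p_0}{2-\sqrt3}=(\sqrt3-1)(2+\sqrt3)=1+\sqrt3$ and $\eta\ge2-\sqrt3$, so
$$\eta+\tfrac{2p}\lambda j-(2j+1)\ge(2-\sqrt3)+(1+\sqrt3)j-2j-1=(\sqrt3-1)(j-1)\ge0 .$$

**Step 2. Few large cliques: $|L|\le2j+1$.** Here crude bounds do. For $c\in L$ use $1-a_c\le1$; for $c\notin L$, (2) gives $1-a_c\le pr_c$. So $D\le|L|+p\big(\sum_{c\notin L}r_c-\frac X\lambda\big)\le2j+1$ by (4).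

**Step 3. Many large cliques: $|L|\ge2j+2$.** Here we use (5). Let $\mathcal A$ consist of $j+1$ elements of $L$ with smallest $r_c$. Since $j+1\le\frac12|L|$, $\sum_{\mathcal A}r_c\le\frac12\sum_Cr_c$. Bound $1-a_c$ by $1$ on $\mathcal B'$ (at most $j$ terms), keep it on $\mathcal A$, and use (2) with $\Delta_c\ge0$ elsewhere. The sum of the remaining $\tau_c$ is bounded by (5), where $\lambda(2a_c-b_c-d_c)\le2\lambda a_c$. This gives
$$D\le j+\sum_{c\in\mathcal A}(1-a_c+2\lambda a_c)+2p\sum_{\mathcal A}r_c+p\sum_{c\notin\mathcal A}r_c-\tfrac p\lambda X .$$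
As $2\lambda<1$, each term of the first sum is at most $1$. The $r$-terms add up to $p\big(\sum_Cr_c+\sum_{\mathcal A}r_c\big)\le\frac32p\sum_Cr_c$. So
$$D\le2j+1+p\Big(\tfrac32\sum_Cr_c-\tfrac X\lambda\Big)\le2j+1$$
by (4). This proves (1) for $j\ge1$.

## Exactly $s-1$ cliques: the case $j=0$

Now $\alpha=s-1$, and we need $D\le\eta$, with no slack, since a triangle and $s-2$ edges attain it. For every one-element $\mathcal A\subseteq L$ we have $\mathcal B'=\emptyset$.

**Step 1. At least two single-vertex cliques: $e\ge2$.** Here the loss $\phi(1)<\phi(2)$ is already enough. Fix $z_1\ne z_2$ with $P_{z_i}=\emptyset$ and use the second form of (2) for them. They contribute $-\frac{2p}{1-p}+\frac p{1-p}(r_{z_1}+r_{z_2})$.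

If $|L|\ge2$, use (5) with $\mathcal A=\{c\}$ for some $c\in L$, as in Step 3 of the previous section. The contribution of $c$ with its share of (5) is at most $1-a_c+2\lambda a_c+2pr_c\le1+2pr_c$, and every other $x$ contributes at most $pr_x$. If $|L|\le1$, bound the possible element of $L$ by $1-a_c\le1$, and every $x\notin L\cup\{z_1,z_2\}$ by $pr_x$. In both cases
$$D\le1-\tfrac{2p}{1-p}+p\Big(\sum_x\gamma_xr_x-\tfrac X\lambda\Big),$$
where $\gamma_{z_i}=\frac1{1-p}\le2$, at most one $c\in L$ has $\gamma_c=2$, and all other $\gamma_x$ are at most $1$. Every pair sum is at most $2+\frac1{1-p}$; for the pair $z_1,z_2$ this uses $\frac1{1-p}\le2$. And $2+\frac1{1-p}\le\frac1\lambda$, because $\frac1\lambda-\frac1{1-p}=\frac p{(1-p)(1-2p)}$ is increasing in $p$ and at $p_0$ equals $(2+\sqrt3)-(1+\frac{\sqrt3}3)=1+\frac2{\sqrt3}>2$. By (4), $D\le1-\frac{2p}{1-p}=\frac{1-3p}{1-p}<0$, since $p>\frac13$.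

From here on $e\le1$. Call $c$ *nonempty* if $P_c\ne\emptyset$. There are at least $s-2\ge5$ nonempty elements; this is where $s\ge7$ enters the Proposition.

**Step 2. The second obstruction as an inequality.** We turn "one $K_4$ and two edges" into a bound for $\rho_c$, the weight of $P_c$ beyond its two heaviest vertices. Let $c',c''$ be distinct and nonempty, with heaviest vertices $u'\in P_{c'}$ and $u''\in P_{c''}$, and let $c\in C\setminus\{c',c''\}$. Then $|P_c\setminus(N(u')\cup N(u''))|\le2$. Otherwise let $x_1,x_2,x_3$ be in this set and $C_0=C\setminus\{c,c',c''\}$. Consider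
$$A=C_0\cup\{c,x_1,x_2,x_3\},\qquad B=C_0\cup\{c',u',c'',u''\}.$$
Both have size $(s-1)-3+4=s$. The pair is free: elements of $C$ are pairwise nonadjacent, the only neighbour of $x_i$ in $C$ is $c\notin B$, the only neighbours of $u',u''$ in $C$ are $c',c''\notin A$, and the $x_i$ are not adjacent to $u',u''$. This is a contradiction. The at most two exceptional vertices of $P_c$ weigh at most $b_c+d_c$, so $\rho_c\le\mathrm{out}(u')+\mathrm{out}(u'')$, and by (3)
$$\rho_c\le r_{c'}+r_{c''}+\tfrac\lambda p(\Delta_{c'}+\Delta_{c''}).\tag{6}$$

We also record the vertex equation at $c$ in a convenient form. Put $H_c=(1-p)a_c+pb_c+pd_c$. Since $\tau_c=d_c+\rho_c$, the equation gives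
$$H_c=1-p(\rho_c+r_c)\le1-pr_c.\tag{7}$$
By (2),
$$D=p\sum_x(\tau_x+r_x-\Delta_x)-\tfrac p\lambda X.\tag{8}$$

**Step 3. No large clique: $L=\emptyset$.** All $\tau_x$ vanish, so $D\le p\big(\sum_xr_x-\frac X\lambda\big)\le0$ by (4).

**Step 4. One large clique: $L=\{c\}$.** This contains the extremal configuration. Let $c',c''$ be the two nonempty elements of $C\setminus\{c\}$ with smallest $r$. There are at least $4$ such elements, so $r_{c'}+r_{c''}\le\frac12\sum_xr_x$. In (8) only $\tau_c=d_c+\rho_c$ survives among the $\tau$'s. Use (6), and keep only $-\Delta_{c'}-\Delta_{c''}$ of the $\Delta$-terms: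
$$D\le pd_c+(\lambda-p)(\Delta_{c'}+\Delta_{c''})+p\Big(\tfrac32\sum_xr_x-\tfrac X\lambda\Big)\le pd_c ,$$
since $\lambda<p$ and by (4). Because $a_c\ge b_c\ge d_c$, we have $(1+p)d_c\le H_c\le1$. So $D\le\frac p{1+p}=\eta$.

**Step 5. Several large cliques: $|L|\ge2$.** Here both obstructions work together. Choose distinct $c,c^*\in L$ with $r_c\le r_{c^*}$. Let $c',c''$ be the two nonempty elements of $C\setminus\{c,c^*\}$ with smallest $r$. There are at least $3$ such elements, so $r_{c'}+r_{c''}\le\frac23\sum_{x\ne c,c^*}r_x$.

In (8), bound $\tau_c=d_c+\rho_c$ by (6), and $\sum_{x\ne c}\tau_x\le2r_c+\frac\lambda p(2a_c-b_c-d_c)$ by (5) with $\mathcal A=\{c\}$. Keep only $-\Delta_c-\Delta_{c'}-\Delta_{c''}$ of the $\Delta$-terms; since $(\lambda-p)(\Delta_{c'}+\Delta_{c''})\le0$,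
$$D\le F+p\Big(\sum_xr_x+2r_c+r_{c'}+r_{c''}-\tfrac X\lambda\Big),\qquad F=p\,d_c-p(a_c-b_c)+\lambda(2a_c-b_c-d_c).$$

We compare $F$ with $H_c$. Dropping the index $c$ and writing both in the nonnegative quantities $a-b$, $b-d$, $d$,
$$F=(2\lambda-p)(a-b)+\lambda(b-d)+p\,d,\qquad H=(1-p)(a-b)+(b-d)+(1+p)d .$$
Since $\lambda\le\eta$, we have $2\lambda-p\le\frac{2p}{1+p}-p=\frac{p(1-p)}{1+p}=\eta(1-p)$. Also $\lambda\le\eta$ for the middle coefficient, and $p=\eta(1+p)$ for the last. So each coefficient of $F$ is at most $\eta$ times that of $H$, and with (7)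
$$F\le\eta H\le\eta-\eta p\,r_c .$$

It remains to absorb the $r$-terms. We now have $D\le\eta+p\big(\sum_xr_x+(2-\eta)r_c+r_{c'}+r_{c''}-\frac X\lambda\big)$. Since $r_c\le r_{c^*}$, $(2-\eta)r_c\le(1-\frac\eta2)(r_c+r_{c^*})$. Hence
$$D\le\eta+p\Big(\sum_x\gamma_xr_x-\tfrac X\lambda\Big),\qquad\gamma_c=\gamma_{c^*}=2-\tfrac\eta2,\quad\gamma_x=1+\tfrac23=\tfrac53\text{ otherwise}.$$
All $\gamma$'s are at most $2$, and the pair sums are at most $\max\{4-\eta,\ \frac{11}3-\frac\eta2,\ \frac{10}3\}\le\frac1\lambda$ by the constants of the set-up. By (4), $D\le\eta$. This proves (1) for $j=0$ and completes the proof of the Proposition. $\square$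

Without the gain $-\eta p\,r_c$ the coefficient pair would sum to $4$, which exceeds $\frac1\lambda$ at $p=p_0$, where $\frac1\lambda=2+\sqrt3<4$; with it, the sum is $4-\eta$, which equals $\frac1\lambda$ at $p_0$.

## Where $f$ and $h$ cross: proof of Theorem 2

Let $s\ge7$.

**Step 1. The function on $[p_0,1]$.** We combine the bounds. By Lemma 2 and continuity, $\mathrm{ed}_{\mathcal H}=f$ on $[\frac12,1]$. Let $p\in[p_0,\frac12)$ and $K\in\mathcal K(\mathcal H)$, and let $K',x,g$ be as in Lemma 1. By Lemma 5 either $g\ge f(p)$, or $K'$ is all black, with white and gray edges only. In the second case let $W$ be its white graph and $y=x/g>0$. Then $M_{K'}(p)y=\mathbf1$ is the vertex equation, and $W$ has no free pair of $s$-sets by Lemma 3, since $K'\in\mathcal K(\mathcal H)$. The Proposition gives $\frac1g=\sum y_v\le\frac1{h(p)}$, so $g\ge h(p)$. Thus $g_K(p)\ge\min\{f(p),h(p)\}$ for all $K\in\mathcal K(\mathcal H)$. With (I), Lemma 2 and Lemma 4(b), $\mathrm{ed}_{\mathcal H}=\min\{f,h\}$ on $[p_0,\frac12)$, and at $\frac12$ by continuity.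

**Step 2. Exactly one crossing.** We locate where the minimum changes from $h$ to $f$. The function $h$ is strictly increasing. The function $f$ is strictly decreasing for $p\ge\frac1{1+\sqrt{s-1}}$, hence on $[p_0,1]$, because $p_0=\frac1{1+\sqrt3}>\frac1{1+\sqrt6}\ge\frac1{1+\sqrt{s-1}}$. From $\frac1{p_0}=1+\sqrt3$, $\frac1{1-p_0}=1+\frac{\sqrt3}3$ and $\frac3{1+p_0}=3(\sqrt3-1)$,
$$\frac1{h(p_0)}-\frac1{f(p_0)}=2(s-2)+3(\sqrt3-1)-(1+\sqrt3)-(s-1)\Big(1+\frac{\sqrt3}3\Big)=(s-7)\Big(1-\frac{\sqrt3}3\Big)\ge0 .$$
So $f(p_0)\ge h(p_0)$, with equality if and only if $s=7$. On the other side, $f(\frac12)=\frac1{2s}<\frac1{2(s-1)}=h(\frac12)$. As $f-h$ is continuous and strictly decreasing on $[p_0,\frac12]$, there is exactly one $q_s\in[p_0,\frac12)$ with $f(q_s)=h(q_s)$, and $q_7=p_0$.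

For $p\in(0,1)$ the equation $f=h$ reads $\frac{1+(s-2)p}{p(1-p)}=\frac{2s-1+2(s-2)p}{1+p}$, that is,
$$(1+(s-2)p)(1+p)=p(1-p)\big(2s-1+2(s-2)p\big).$$
The left side is $1+(s-1)p+(s-2)p^2$, and the right side is $(2s-1)p-3p^2-2(s-2)p^3$. The difference is $2(s-2)p^3+(s+1)p^2-sp+1$. So $q_s$ is the unique root of this cubic in $[p_0,\frac12)$.

**Step 3. The maximum.** We show that both sides fall away strictly from $q_s$. We have $\mathrm{ed}_{\mathcal H}(q_s)=f(q_s)=h(q_s)$. For $p<q_s$, $\mathrm{ed}_{\mathcal H}(p)\le h(p)<h(q_s)$; the first inequality is Lemma 4(b), extended to $p=0$ by continuity. For $p>q_s$, $\mathrm{ed}_{\mathcal H}(p)\le f(p)<f(q_s)$; the first inequality is Lemma 2, extended to $p=1$ by continuity. Hence $p^*_{\mathcal H}=\{q_s\}$ and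
$$d^*_{\mathcal H}=h(q_s)=\Big(2(s-2)+\frac3{1+q_s}\Big)^{-1}=\Big(2(s-1)+\frac{1-2q_s}{1+q_s}\Big)^{-1}<\frac1{2(s-1)},$$
the inequality because $q_s<\frac12$. For $s=7$, $\frac1{h(p_0)}=10+3(\sqrt3-1)=7+3\sqrt3$. $\blacksquare$
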